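# Smoothness of minor-closed classes: the ratio of consecutive labelled counts

## 1. The ratio for edgeless graphs, matchings and linear forests

Count the labelled graphs on $n$ vertices in a class closed under taking minors, and ask by what factor the count grows when one vertex is added. A factor of about $n$ is the cost of one more label. The first guess is that, once this factor is divided out, the growth factor settles down to a limit. The guess turns out to be right for every minor-closed class. Let us make it precise and test it.

All graphs are finite and simple. Let $\mathcal A$ be a class of graphs closed under isomorphism, and let $\mathcal A_n$ be the set of graphs in $\mathcal A$ with vertex set $\{1,\dots,n\}$.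

**Definition (minors).** $H$ is a *minor* of $G$ if $H$ can be obtained from a subgraph of $G$ by edge contractions. Equivalently, there are disjoint connected *branch sets* $B_x\subseteq V(G)$, one for each $x\in V(H)$, with an edge of $G$ between $B_x$ and $B_y$ for every $xy\in E(H)$. The class $\mathcal A$ is *minor-closed* if it contains all minors of its members, and *proper* if it is not the class of all graphs.

**Definition (growth constant, smoothness).** $\mathcal A$ has *growth constant* $\gamma$ if $(|\mathcal A_n|/n!)^{1/n}\to\gamma$; the value $\gamma=0$ is allowed. $\mathcal A$ is *smooth* if $\mathcal A_n\ne\emptyset$ for all $n$ and $|\mathcal A_n|/(n|\mathcal A_{n-1}|)$ tends to a finite limit, possibly $0$. This limit is then the growth constant.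

Throughout, $a_n=|\mathcal A_n|$, $b_n=a_n/n!$, $g(n)=\log b_n$ and $\varphi_n=b_{n+1}/b_n$. The ratio in question is
$$\frac{|\mathcal A_n|}{n|\mathcal A_{n-1}|}=\frac{b_n}{b_{n-1}}=\varphi_{n-1}.$$

**Edgeless graphs.** Here $a_n=1$, and the ratio is $1/n\to0$.

**Matchings** (every component has at most two vertices). Vertex $n$ is isolated or matched with one of $n-1$ others, so $a_n=a_{n-1}+(n-1)a_{n-2}$ with $a_0=a_1=1$. Put $x_n=a_n/a_{n-1}$; then $x_n=1+(n-1)/x_{n-1}$. We claim $\sqrt n\le x_n\le\sqrt n+1$. This holds for $x_1=1$. If it holds for $n-1$, then $x_n\le1+(n-1)/\sqrt{n-1}=1+\sqrt{n-1}\le 1+\sqrt n$, and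
$$x_n\ge1+\frac{n-1}{1+\sqrt{n-1}}\ge1+\frac{n-1}{1+\sqrt n}=\sqrt n.$$
So the ratio $x_n/n$ is at most $(\sqrt n+1)/n$ and tends to $0$.

**Linear forests** (every component is a path). There are $k!/2$ paths on $k\ge2$ labelled vertices, so by the exponential formula
$$F(z)=\sum_{n\ge0} b_nz^n=\exp\Big(z+\frac{z^2}{2(1-z)}\Big),\qquad 2(1-z)^2F'=(2-2z+z^2)F .$$
Comparing coefficients of $z^n$ for $n\ge2$ gives
$$2(n+1)b_{n+1}=(4n+2)b_n-2nb_{n-1}+b_{n-2}.$$
Divide by $2b_n$ and write $\varphi_n=1+\varepsilon_n$:
$$(n+1)\varepsilon_n=\frac{n\,\varepsilon_{n-1}}{1+\varepsilon_{n-1}}+\frac1{2\varphi_{n-1}\varphi_{n-2}}. \tag{1}$$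
We have $b_0=b_1=b_2=1$, so $\varepsilon_0=\varepsilon_1=0$. By (1) all $\varepsilon_n\ge0$, so the last term is at most $\frac12$. We claim $\varepsilon_n\le1/\sqrt{n+1}$. If $\varepsilon_{n-1}\le1/\sqrt n$, then
$$(n+1)\varepsilon_n\le\frac n{\sqrt n+1}+\frac12=\sqrt n-1+\frac1{\sqrt n+1}+\frac12\le\sqrt n\le\sqrt{n+1}.$$
So the ratio tends to $1$. (Check: (1) gives $\varphi_2=7/6$, and indeed $a_3=7$, since all graphs on three vertices except the triangle count.)

**A class that is not minor-closed.** Take the linear forests on an even number of vertices and the edgeless graphs on an odd number. Then $b_n\ge1/2$ for even $n$ and $b_n=1/n!$ for odd $n$, so the ratio oscillates wildly. Some hypothesis is needed; deleting a vertex from a path on four vertices shows that this class is not minor-closed.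

The question for all minor-closed classes is posed as a conjecture in the slides "Random graphs from a minor-closed class". The guess is correct.

> **Theorem 1.** Let $\mathcal A$ be a proper minor-closed class with $\mathcal A_n\neq\emptyset$ for all $n\ge1$. Then $|\mathcal A_n|/(n|\mathcal A_{n-1}|)$ converges to a finite limit, i.e. $\mathcal A$ is smooth. In particular every such class has a growth constant $\gamma\in[0,\infty)$.

A weighted strengthening, Theorem 2, is stated and proved in Section 9.

## 2. What submultiplicativity cannot see, and how free local surgery leaves the class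

**Submultiplicativity.** Graphs without a fixed minor have small separators. Cutting a graph on $n+m$ vertices into parts of sizes about $n$ and $m$ gives $b_{n+m}\le b_nb_m\,e^{o(n+m)}$, and hence a growth constant. This is Section 3, but it cannot suffice. The sequence $b_n=2+(-1)^n$ satisfies $b_{n+m}\le3\,b_nb_m$ and $b_n^{1/n}\to1$, while its ratios alternate between $3$ and $1/3$. We must compare $\varphi_{n+1}$ with $\varphi_n$.

**Surgery.** Suppose we have local operations that remove one vertex ("down moves") and their reversals ("up moves"). Let a graph $G$ have $J(G)$ down moves and $I(G)$ up moves. Counting pairs (graph, move) in two ways suggests, with $\mathbb E$ the mean over a uniform graph in $\mathcal A_n$,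
$$\varphi_n=\frac{b_{n+1}}{b_n}\approx\mathbb E\Big[\frac IJ\Big],\qquad \varphi_n\varphi_{n+1}=\frac{b_{n+2}}{b_n}\approx\mathbb E\Big[\Big(\frac IJ\Big)^2\Big]\ge\Big(\mathbb E\Big[\frac IJ\Big]\Big)^2\approx\varphi_n^2,$$
so that $\varphi_{n+1}\ge\varphi_n-\text{error}$. If one move changes $I$ and $J$ only by $O(1)$ while $J$ is of order $n$, the error should be $O(1/n)$. This is a Kesten-type inequality, and we shall see in Section 6 that together with the growth constant it forces convergence.

The sensible first choice is to add and remove isolated vertices, or leaves. It fails because *up moves may leave the class*, and then the double counting is no longer an equality. A leaf attached to an inner vertex of a path leaves the class of linear forests. In the class consisting of all linear forests and all cycles $C_n$ (minor-closed, since a minor of a cycle is a cycle or a linear forest) neither an isolated vertex nor a leaf can be added to $C_n$. No fixed operation is safe in all classes.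

**The way past.** Instead of fixing an operation, let the graph tell us what may be added: *repeat only what is already repeated more than $M$ times.* The excluded minors of $\mathcal A$ have bounded size. If more than $M$ identical small pieces hang on the same vertex set, one further copy should not create an excluded minor, since the minor can miss one of the copies. The same should hold for lengthening a path of degree-2 vertices that is already long. In $C_n$ above, the second move applies. Three things remain:

1. Up moves stay in $\mathcal A$, and $I,J$ change by $O(1)$ under a move (Sections 4 and 5).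
2. Linearly many moves in typical graphs force convergence (Section 6).
3. Typical graphs do admit linearly many moves (Section 7 for $\gamma=0$, Section 8 for $\gamma>0$).

## 3. Separators, near-submultiplicativity and the growth constant

From now on $\mathcal A$ is as in Theorem 1, and $G\in\mathcal A$ is also used for graphs on any finite label set. $N_G(Q)$ is the set of vertices outside $Q$ with a neighbor in $Q$. A graph is $K_h$-minor-free if it has no $K_h$ minor. We use three cited theorems.

* **(RS)** Robertson–Seymour (Graph Minors XX): the minor-minimal graphs not in $\mathcal A$, the *excluded minors*, are finite in number up to isomorphism.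
* **(M)** Mader (1967): for each $h$ there is $c_h\ge1$ such that every $K_h$-minor-free graph on $m$ vertices has at most $c_hm$ edges. So for $m\ge1$ it has a vertex of degree at most $2c_h$.
* **(AST)** Alon–Seymour–Thomas (J. AMS 3 (1990)): the vertex set of a $K_h$-minor-free graph with $n$ vertices can be partitioned into $Y_1,X,Y_2$ with no $Y_1$–$Y_2$ edge, $|Y_i|\le2n/3$ and $|X|\le c_0\sqrt n$, where $c_0=h^{3/2}$.

A graph lies outside $\mathcal A$ exactly when it has an excluded minor as a minor. Fix $h\ge3$ such that every excluded minor has at most $h$ vertices and $K_h\notin\mathcal A$; this is possible by (RS) and because $\mathcal A$ is proper. All graphs in $\mathcal A$ are $K_h$-minor-free.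

**Lemma 1.** There is $c$ such that for every $G\in\mathcal A$ with $N$ vertices and every integer $0\le n\le N$ there is a partition $V(G)=P\cup S\cup Q$ with no $P$–$Q$ edge, $|P|\le n\le|P\cup S|$ and $|S|\le c\sqrt N$.

*Proof.* The purpose is to separate at a prescribed size. Put $c=c_0/(1-\sqrt{2/3})$ and induct on $N$; the case $N=0$ is trivial. Take $Y_1,X,Y_2$ from (AST).

* If $n\le|Y_1|$, apply induction to $G[Y_1]$ with target $n$, getting $P_1,S_1,Q_1$. Put $P=P_1$, $S=S_1\cup X$, $Q=Q_1\cup Y_2$.
* If $|Y_1|<n\le|Y_1|+|X|$, put $P=Y_1$, $S=X$, $Q=Y_2$.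
* Otherwise apply induction to $G[Y_2]$ with target $n-|Y_1|-|X|$, getting $P_2,S_2,Q_2$. Put $P=Y_1\cup P_2$, $S=X\cup S_2$, $Q=Q_2$. Then $|P|\le|Y_1|+(n-|Y_1|-|X|)\le n$ and $|P\cup S|\ge|Y_1|+|X|+(n-|Y_1|-|X|)=n$.

In each case there is no $P$–$Q$ edge, and $|S|\le c_0\sqrt N+c\sqrt{2N/3}=c\sqrt N$. $\square$

**Lemma 2.** (a) $b_k\le k^{C_0}b_{k-1}$ for $k\ge2$, with $C_0=2c_h$. (b) There is $C$ such that for all $n,m\ge1$
$$g(n+m)\le g(n)+g(m)+C\sqrt{n+m}\,\log(n+m+1). \tag{2}$$

*Proof.* (a) Each $G\in\mathcal A_k$ has a vertex $v$ of degree at most $2c_h$, and $G$ is determined by the label $v$, the neighborhood of $v$, and $G-v$. A set of $k-1$ elements has at most $k^D$ subsets of size at most $D$ (fill $D$ slots with elements or blanks). So $a_k\le k\cdot k^{2c_h}a_{k-1}$. Divide by $k!$.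

(b) Let $N=n+m$. With the partition of Lemma 1, $G\in\mathcal A_N$ is determined by $(P,S,Q)$, $G[P\cup S]$ and $G[Q\cup S]$. Sorting by $p=|P|$ and $\sigma=|S|$ and dividing by $N!$,
$$b_N\le\sum_{p,\sigma}\frac{(p+\sigma)!\,(N-p)!}{p!\,\sigma!\,(N-p-\sigma)!}\,b_{p+\sigma}b_{N-p}\le\sum_{p,\sigma}N^{2\sigma}b_{p+\sigma}b_{N-p}.$$
From $p\le n\le p+\sigma$ we get $n\le p+\sigma\le n+\sigma$ and $m\le N-p\le m+\sigma$. Using (a) at most $\sigma$ times, $b_{p+\sigma}\le N^{C_0\sigma}b_n$ and $b_{N-p}\le N^{C_0\sigma}b_m$. There are at most $(N+1)^2$ pairs $(p,\sigma)$, and $\sigma\le c\sqrt N$. So $b_N\le(N+1)^2N^{(2+2C_0)c\sqrt N}b_nb_m$. Take logarithms. $\square$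

**Proposition 3.** $\lim g(n)/n$ exists in $[-\infty,\infty)$. Hence $\gamma=\lim b_n^{1/n}\in[0,\infty)$ exists.

*Proof.* We run the usual subadditivity argument and check that the errors add up harmlessly. Let $f(x)=C\sqrt x\log(x+1)\le C'x^{3/4}$. Fix $r\ge1$ and put $\eta(k)=g(kr)-kg(r)$. Then $\eta(1)=0$ and, by (2),
$$\eta(k)\le\eta(\lfloor k/2\rfloor)+\eta(\lceil k/2\rceil)+f(kr)\qquad(k\ge2).$$
Iterate. At level $i$ there are at most $2^i$ terms, with arguments at most $\lceil k/2^i\rceil$. A term is split only if its argument is at least $2$, which forces $2^i<k$, and then the argument is at most $k/2^i+1\le2k/2^i$. So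
$$\eta(k)\le\sum_{2^i<k}2^iC'\Big(\frac{2kr}{2^i}\Big)^{3/4}=C'(2kr)^{3/4}\sum_{2^i<k}2^{i/4}\le C''(kr)^{3/4}k^{1/4}=C''k\,r^{3/4}.$$
For $N\ge2r$ write $N=kr+t$ with $r\le t<2r$, $k\ge1$. Then $g(N)\le kg(r)+C''kr^{3/4}+\max_{r\le t<2r}g(t)+f(N)$. Divide by $N$ and let $N\to\infty$ with $r$ fixed; since $k/N\to1/r$,
$$\limsup_N g(N)/N\le g(r)/r+C''r^{-1/4}.$$
With $r=1$ the $\limsup$ is less than $\infty$; taking $\liminf$ over $r$ gives $\limsup\le\liminf$. $\square$

## 4. Pieces, threads, and moves that cannot leave the class

Fix integers $s\ge1$, $d\ge0$ and $M\ge h^2+2h+d+4$. In Sections 4 and 5, "constant" means depending only on $\mathcal A,s,d,M$.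

**Definition (pieces).** For $N\subseteq V(G)$ with $|N|\le d$, an *$N$-piece* is a component $Q$ of $G-N$ with $|Q|\le s$ and $N_G(Q)=N$. Its *type* is the isomorphism class, by isomorphisms fixing $N$ pointwise, of $G[Q\cup N]$ with the edges inside $N$ removed. Let $m_N(\kappa)=m_N^G(\kappa)$ be the number of $N$-pieces of type $\kappa$, $m_N$ the vector of these numbers, and $|m_N|=\sum_\kappa m_N(\kappa)$. Let $\kappa_1$ be the unique type with one vertex.

For given $N$ there are at most $t(s)$ types, where $t(x)=\sum_{1\le q\le x}2^{q(q+d)}$.

*Example.* Join a vertex $x$ to five leaves and to vertices $a_1,a_2,a_3$, and give each $a_i$ a further leaf $b_i$. Let $s=2$, $d=1$. The $\{x\}$-pieces are the five leaves (type $\kappa_1$) and the three sets $\{a_i,b_i\}$ (an edge with one end adjacent to $x$), so $|m_{\{x\}}|=8$. Each $\{b_i\}$ is also an $\{a_i\}$-piece. There are no others, since all further components that arise have more than two vertices. In a planar graph there are at most two $N$-pieces when $|N|=3$: three of them, contracted to points, would give $K_{3,3}$.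

*Every vertex $v$ lies in at most $C_1=(s+d)^{2s}$ pieces, over all $N$.* A piece $Q$ determines $N=N_G(Q)$, and its vertices have degree at most $s-1+d$. If $v\in Q$, a walk from $v$ around a spanning tree of $G[Q]$, padded by pauses to length $2s$, visits exactly $Q$. Each of the $2s$ steps has at most $s+d$ possibilities (a pause or a neighbor).

**Definition (threads).** A *thread* is a component $P$ of the subgraph induced by the vertices of degree $2$; $q_P=|P|$. It is a path, or a cycle which is then a component of $G$.

Distinct threads are disjoint and non-adjacent. *Example.* A path on $k\ge3$ vertices has one thread, with $k-2$ vertices; in the example above each $\{a_i\}$ is a thread.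

**Definition (down moves).** A down move on $G$ removes a vertex $v$ and results in a graph $H$ on $V(G)\setminus\{v\}$.

* *Type A.* Take an $N$-piece $Q$ of type $\kappa$ with $m_N(\kappa)>M$. If $Q=\{v\}$, delete $v$; the weight is $(m_N(\kappa)-M)/|m_N|$. If $|Q|\ge2$, choose an ordered pair $(u,v)$ of adjacent vertices of $Q$ and contract $uv$ to $u$; the weight is $\frac{m_N(\kappa)-M}{|m_N|}\cdot\frac1{\pi(\kappa)}$, where $\pi(\kappa)\ge2$ is the number of such ordered pairs.
* *Type B.* Take a vertex $v$ of a thread $P$ with $q_P>M$ and *suppress* it: delete $v$ and join its two neighbors. The weight is $(q_P-M)/q_P$.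

In type B the neighbors $x,y$ of $v$ are non-adjacent: if $x\sim y$, then a degree-2 vertex among $x,y$ has both its neighbors in $\{v,x,y\}$, so $P\subseteq\{v,x,y\}$ and $q_P\le3\le M$. So suppressing $v$ is the same as contracting $vx$. In all cases $H$ is a minor of $G$. Adding up weights, the total weight of the down moves of $G$ is
$$J(G)=\sum_N\Psi(m_N)+\sum_P(q_P-M)^+,\qquad \Psi(m)=\sum_\kappa\frac{m(\kappa)(m(\kappa)-M)^+}{|m|},\quad\Psi(0)=0. \tag{3}$$

**Definition (up moves).** The up moves from $H$ with new label $v$ are all down moves, on graphs $G$ with $V(G)=V(H)\cup\{v\}$, that remove $v$ and result in $H$, with the same (positive) weights. $I(H)$ is their total weight; it does not depend on the label $v$. For an up move $\mu$ we write $H^\mu$ for the graph $G$ and $w(\mu)$ for the weight.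

*Why these weights?* The number of ways to enlarge a piece of type $\kappa'$ to one of type $\kappa$ is proportional to $m_N(\kappa')$, which can be of order $n$. If such moves had weight $1$ above the threshold and $0$ below, then $I$ could jump by order $n$ when $m_N(\kappa)$ crosses the threshold. The factor $(m_N(\kappa)-M)/|m_N|$ prevents this, as Lemma 6 will show.

**Lemma 4 (closure).** If $H\in\mathcal A$ and $\mu$ is an up move from $H$, then $H^\mu\in\mathcal A$.

*Proof.* Suppose $G=H^\mu$ has an excluded minor $X$ as a minor; $|V(X)|\le h$. Take branch sets $(B_x)_{x\in V(X)}$, and for each $xy\in E(X)$ an edge $e_{xy}$ of $G$ between $B_x$ and $B_y$. We show that $X$ is a minor of $H$, or reach a contradiction with the size of $M$.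

**Type B.** The thread $P\ni v$ of $G$ has $q\ge M+1$ vertices. Contracting an edge $aa'$ inside $P$ amounts to suppressing $a$, and suppressing any vertex of $P$ gives the same graph up to isomorphism: the thread gets shorter by one and its ends stay attached to the same vertices. So $G/aa'\cong H$ for every edge $aa'$ inside $P$.

If adjacent $a,a'\in P$ lie in the same branch set, then $X$ is a minor of $G/aa'\cong H$. If some $a\in P$ lies in no branch set, take a neighbor $a'\in P$ of $a$; then $G/aa'\cong H$ contains a copy of $G-a$, so again $X$ is a minor of $H$. Both contradict $H\in\mathcal A$. Otherwise each vertex of $P$ is in a branch set and adjacent vertices of $P$ are in different ones. Then a vertex of $P$ with both neighbors in $P$ forms a singleton branch set, because its branch set is connected. So $q-2\le h$, contradicting $q\ge M+1\ge h+3$.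

**Type A.** $G$ has $N$-pieces $Q_0,\dots,Q_M$ of the same type, $Q_0$ being the piece of the move. We find one that the minor does not need. Call $i$ *essential* in these cases.

1. $Q_i$ contains some $B_x$. This holds for at most $h$ indices.
2. $Q_i$ contains an end of some $e_{xy}$. Distinct $Q_i$ are non-adjacent, so each edge accounts for at most one index; there are at most $\binom h2$ of them.
3. For some $x$ with $k_x=|B_x\cap N|\ge1$, $Q_i$ contains one of the following *chosen components*. In $G[B_x]$ contract every component of $G[B_x\setminus N]$ to a point. In the resulting connected graph take a minimal tree containing $B_x\cap N$. The chosen components are those whose points lie in the tree.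

In case 3 let $b$ be the number of contracted points in the tree. They are pairwise non-adjacent and, by minimality, have degree at least $2$ in the tree. The tree has $k_x+b-1$ edges, so $2b\le k_x+b-1$, that is $b\le k_x-1$. Each chosen component lies in a single component of $G-N$. So case 3 accounts for at most $\sum_xk_x\le|N|\le d$ indices.

As $M+1>h^2+h+d$, some $i$ is not essential. Put $B_x'=B_x\setminus Q_i$. If $B_x\cap N=\emptyset$, then $B_x$ lies in one component of $G-N$, which is not $Q_i$ by case 1; so $B_x'=B_x$. If $B_x\cap N\ne\emptyset$, then $B_x\cap N$ is connected via the chosen components, none of which is in $Q_i$ by case 3. Every other component of $G[B_x\setminus N]$ lies inside $Q_i$ or outside it; those outside are adjacent to $B_x\cap N$, because $B_x$ is connected. So $B_x'$ is nonempty and connected. The edges $e_{xy}$ survive by case 2. Hence $X$ is a minor of $G-Q_i$. As $Q_0$ and $Q_i$ have equal type, $G-Q_i\cong G-Q_0$, and $G-Q_0$ is a subgraph of $H\in\mathcal A$. Contradiction. $\square$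

## 5. Total move weights: a formula, a Lipschitz bound and double counting

**Lemma 5.** We have $I(H)=\sum_{|N|\le d}\Phi_N(m_N)+\sum_P\theta(P)$, where
$$\Phi_N(m)=\frac{(m(\kappa_1)+1-M)^+}{|m|+1}+\sum_{\kappa,\kappa'}\rho_N(\kappa',\kappa)\frac{m(\kappa')\,(m(\kappa)+1-M)^+}{|m|} \tag{4}$$
(the second term being $0$ for $m=0$). The coefficients satisfy $0\le\rho_N\le\rho_0:=s2^{s(s+d)}$, depend only on $N,\kappa',\kappa$, and vanish unless $\kappa$ has exactly one vertex more than $\kappa'$. Moreover $\theta(P)=0$ if $q_P<M$, while for $q_P\ge M$ we have $\theta(P)=q_P+1-M$ if $P$ is a path and $\theta(P)=q_P(q_P+1-M)/(q_P+1)$ if $P$ is a cycle.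

*Proof.* The purpose is to express the up weight through $H$ alone.

**Type A.** Let $G=H^\mu$ with set $N$ and piece $Q$ of type $\kappa$. Let $Q'=Q\setminus\{v\}$ be the contracted $Q$, or $\emptyset$ if $|Q|=1$. The components of $G-N$ other than $Q$ are, with neighborhoods and types, exactly the components of $H-N$ other than $Q'$. If $|Q|\ge2$, then $Q'$ is an $N$-piece of $H$ with $|Q|-1$ vertices, since contraction inside $Q$ keeps it connected with neighborhood $N$. So $m_N^G(\kappa)=m_N^H(\kappa)+1$ always, and $|m_N^G|$ equals $|m_N^H|$ if $|Q|\ge2$ and $|m_N^H|+1$ if $|Q|=1$.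

For $|Q|=1$ there is exactly one possible $G$ for each $N$: add $v$ with neighborhood $N$. It is allowed when $m_N(\kappa_1)+1>M$. This gives the first term of (4).

For $|Q|\ge2$ let an $N$-piece $Q'$ of type $\kappa'$ and a type $\kappa$ with one more vertex be given. Consider pairs consisting of an expansion of $Q'$ to a piece $Q'\cup\{v\}$ of type $\kappa$ and a vertex $u\in Q'$ such that contracting $uv$ to $u$ gives back $Q'$. Isomorphisms fixing $N$ pointwise transport such pairs, so their number depends only on $N,\kappa',\kappa$. It is at most $s2^{s(s+d)}$: choose $u$ and the edges meeting $Q'\cup\{v\}$. Let $\rho_N(\kappa',\kappa)$ be this number divided by $\pi(\kappa)$. There are $m(\kappa')$ choices of $Q'$, and each move has weight $(m(\kappa)+1-M)^+/(|m|\,\pi(\kappa))$. This gives the second term.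

**Type B.** Suppressing $v$ in a thread $P$ with $q>M$ vertices leaves the thread $P\setminus\{v\}$ of $H$, with $q-1\ge M$ vertices; all other degrees are unchanged, and the new edge is incident with this thread. Conversely, subdivide an edge of $H$ incident with a thread $P$, $q_P\ge M$. An end of this edge outside $P$ does not have degree $2$, so the new vertex together with $P$ is a thread with $q_P+1>M$ vertices, and suppressing the new vertex is an allowed down move giving back $H$. The number of edges incident with $P$ is $q_P+1$ for a path and $q_P$ for a cycle, and no edge is incident with two threads. Each move has weight $(q_P+1-M)/(q_P+1)$. $\square$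

*Size.* We have $\Psi(m)\le|m|$, $\Phi_N(m)\le(1+\rho_0)|m|$ and $\theta(P)\le q_P$. Each vertex is in at most $C_1$ pieces, and threads are disjoint. So for a constant $C_2$
$$I(H),\,J(H)\le C_2|V(H)|. \tag{5}$$

**Lemma 6 (Lipschitz).** There is a constant $L$ such that the following holds. Let $D\subseteq V(G)$ and $D'\subseteq V(H)$ satisfy $V(G)\setminus D=V(H)\setminus D'=Y$ and $N_G(y)=N_H(y)$ for all $y\in Y$. Then $|J(G)-J(H)|$ and $|I(G)-I(H)|$ are at most $L(|D|+|D'|)$.

*Proof.* **Piece part.** A set $Q\subseteq Y$ is an $N$-piece of $G$ if and only if it is one of $H$, with the same type, because all edges meeting $Q$ agree. So the pieces that differ meet $D$ or $D'$, and $\sum_N\|m_N^G-m_N^H\|_1\le C_1(|D|+|D'|)$. It remains to see that $\Psi$ and $\Phi_N$ are Lipschitz in $\ell_1$ on nonnegative integer vectors, with a constant factor. Each is a sum of a bounded number of terms with bounded coefficients, of the form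
$$\frac{m(\alpha)(m(\beta)-k)^+}{|m|}\ \ (k\in\{M-1,M\})\qquad\text{or}\qquad\frac{(m(\kappa_1)+1-M)^+}{|m|+1}.$$
In the real orthant, on $\{|m|\ge1\}$, the first function is piecewise smooth with partial derivatives bounded by $3$, since each of $m(\alpha)/|m|$, $(m(\beta)-k)^+/|m|$ and $m(\alpha)(m(\beta)-k)^+/|m|^2$ is at most $1$; for the second function they are similarly bounded by $2$. Two nonzero integer vectors $m,m'$ are joined inside $\{|m|\ge1\}$ by a path of $\ell_1$-length $\|m-m'\|_1$ through their coordinatewise maximum. This gives the bound for nonzero vectors. At $m=0$ and at $|m|=1$ all these functions vanish, since $M\ge3$. So to compare $m\ne0$ with $0$, compare $m$ with a unit vector below it.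

**Thread part of $J$.** Let $P$ be a thread of $H$ and $x=|P\cap D'|$. Then $P\setminus D'$ has at most $x+1$ components, called segments. Each lies in $Y$, and in $G$ it is also connected and consists of degree-2 vertices; so it lies in a thread of $G$. From $q_P=x+\sum|\mathrm{seg}|$ and $|\mathrm{seg}|\le(|\mathrm{seg}|-M)^++M$,
$$(q_P-M)^+\le\sum_{\mathrm{seg}}(|\mathrm{seg}|-M)^++(M+1)x .$$
All segments are disjoint. Those in one thread of $G$ with $q$ vertices contribute at most $(q-M)^+$ in total. So the thread part of $J(H)$ exceeds that of $J(G)$ by at most $(M+1)|D'|$. The reverse bound is symmetric.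

**Thread part of $I$.** Write $\theta(P)=(q_P-M)^++\delta(P)$. By Lemma 5, $\delta(P)=0$ if $q_P<M$, and for $q_P\ge M$ we have $\delta(P)=1$ for a path and $\delta(P)=M/(q_P+1)$ for a cycle. So $0\le\delta(P)\le1$, and $\delta(P)$ depends only on the graph induced on $P$. It remains to bound the number of threads that are not common to $G$ and $H$.

Let $P$ be a thread of $G$ with $P\cap D=\emptyset$ that is not a thread of $H$. In $H$ the set $P$ is connected and consists of degree-2 vertices, so it is properly contained in a thread of $H$. Hence it is adjacent in $H$ to some $z\notin P$ with $\deg_Hz=2$. If $z\in Y$, then $\deg_Gz=2$ and $z$ is adjacent to $P$ in $G$, so $z\in P$, a contradiction. So $z\in D'$. Each such $z$ serves at most two $P$. So at most $|D|+2|D'|$ threads of $G$ meet $D$ or are not threads of $H$, and symmetrically. The remaining threads are the same sets in $Y$ with the same induced graphs. So the sums of $\delta$ differ by at most $3(|D|+|D'|)$. $\square$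

Let $\mu$ be an up move from $H$ to $G$. For type A apply Lemma 6 with $D=Q\cup N$, $D'=Q'\cup N$; for type B with $D=\{v,x,y\}$, $D'=\{x,y\}$, where $x,y$ are the neighbors of $v$. These sets have bounded size, so for a constant $K\geq 1$
$$|J(H^\mu)-J(H)|\le K,\qquad|I(H^\mu)-I(H)|\le K. \tag{6}$$

**Lemma 7 (double counting).** For every isomorphism-invariant $F\ge0$,
$$\frac1{(n+1)!}\sum_{G\in\mathcal A_{n+1}}J(G)F(G)=\frac1{n!}\sum_{H\in\mathcal A_n}\ \sum_{\mu\text{ up from }H}w(\mu)F(H^\mu). \tag{7}$$

*Proof.* $\sum_GJ(G)F(G)$ is a weighted sum over pairs ($G$, down move on $G$). By symmetry the $n+1$ possible removed labels contribute equally. For removed label $n+1$ the results $H$ lie in $\mathcal A_n$, since $\mathcal A$ is minor-closed; and by Lemma 4 every up move with new label $n+1$ from every $H\in\mathcal A_n$ occurs. So the sum is $(n+1)\sum_H\sum_\mu w(\mu)F(H^\mu)$. $\square$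

## 6. A second-moment inequality for $\varphi_n$ and convergence

**Proposition 8.** Suppose that for some $c>0$ and all large $n$:

> **(H)** $J(G)\ge cn$ for all $G\in\mathcal A_n$ except at most $e^{-cn}a_n$ of them.

Then there are $D>0$ and $n_0$ with
$$\varphi_{n+1}\ge\varphi_n-\frac Dn\qquad(n\ge n_0). \tag{8}$$

*Proof.* Below, $C_3,C_4,\dots$ do not depend on $n$, and $n$ is large. Let $\mathbb E$ be the expectation for uniform $H\in\mathcal A_n$. Let $X(H)=I(H)/J(H)$ if $J(H)\ge cn/2$, and $X(H)=0$ otherwise. By (5), $0\le X\le C_3:=2C_2/c$.

**Step 1: $\varphi_n$ is at most about $\mathbb EX$.** Apply (7) with $F=\mathbf 1[J\ge c(n+1)]/J$. By (H) the left side is at least $(1-e^{-c(n+1)})b_{n+1}$. On the right, if $J(H^\mu)\ge c(n+1)$, then by (6) $J(H)\ge c(n+1)-K\ge cn/2$ and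
$$\frac1{J(H^\mu)}\le\frac1{J(H)-K}\le\frac{1+C_4/n}{J(H)}.$$
So the right side is at most $(1+C_4/n)\,b_n\,\mathbb EX$. Hence $(1-e^{-c(n+1)})\varphi_n\le(1+C_4/n)\mathbb EX$, and
$$\mathbb EX\ge(1-C_5/n)\varphi_n,\qquad\varphi_n\le2C_3. \tag{9}$$

**Step 2: $\varphi_n\varphi_{n+1}$ is at least about $\mathbb EX^2$.** Note that $J(H^\mu)>0$ for every up move $\mu$, since $H^\mu$ has a down move of positive weight. First use (7) between levels $n+1$ and $n+2$ with $F=\mathbf 1[J>0]/J$. With (6) this gives
$$b_{n+2}\ge\frac1{(n+1)!}\sum_{H'\in\mathcal A_{n+1}}\frac{I(H')}{J(H')+K}\ge\frac1{(n+1)!}\sum_{\substack{H'\in\mathcal A_{n+1}\\ J(H')>0}}J(H')\cdot\frac{I(H')}{J(H')\,(J(H')+K)} .$$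
Now use (7) between levels $n$ and $n+1$ with $F(H')=\mathbf 1[J(H')>0]\,I(H')/\big(J(H')(J(H')+K)\big)$. By (6),
$$b_{n+2}\ge\frac1{n!}\sum_{H\in\mathcal A_n,\ J(H)\ge cn/2}\frac{I(H)\,(I(H)-K)^+}{(J(H)+K)(J(H)+2K)} .$$
Let $J=J(H)\ge cn/2$ and $u=K/J\le2K/(cn)$. The summand is $(X^2-uX)^+/\big((1+u)(1+2u)\big)$. Since $(1-3u)(1+u)(1+2u)=1-7u^2-6u^3\le1$, we have $\frac1{(1+u)(1+2u)}\ge1-3u\ge1-C_6/n\ge0$. So the summand is at least
$$(1-C_6/n)(X^2-uX)^+\ge X^2-\frac{C_6X^2}n-uX\ge X^2-\frac{C_7X}n,$$
using $X^2\le C_3X$. For $J(H)<cn/2$ the last expression is $0$. Hence, by $\mathbb EX^2\ge(\mathbb EX)^2$,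
$$\varphi_n\varphi_{n+1}=\frac{b_{n+2}}{b_n}\ge\mathbb EX^2-\frac{C_7}n\mathbb EX\ge\mathbb EX\Big(\mathbb EX-\frac{C_7}n\Big).$$

**Step 3: combine.** If $\mathbb EX\le C_7/n$, then $\varphi_n\le2C_7/n$ by (9), and $\varphi_{n+1}>0\ge\varphi_n-2C_7/n$. Otherwise, by (9) twice,
$$\varphi_{n+1}\ge\frac{\mathbb EX}{\varphi_n}\Big(\mathbb EX-\frac{C_7}n\Big)\ge\Big(1-\frac{C_5}n\Big)\Big(\Big(1-\frac{C_5}n\Big)\varphi_n-\frac{C_7}n\Big)\ge\varphi_n-\frac{2C_5\varphi_n+C_7}n ,$$
and $2C_5\varphi_n\le4C_3C_5$. So $D=4C_3C_5+2C_7$ works in both cases. $\square$

**Proposition 9.** If (8) holds for all $n\ge n_0$, with $D>0$, then $\varphi_n\to\gamma$.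

*Proof.* By (8), $\varphi$ loses at most about $D\eta$ over a window of length $\eta n$. So an exceptional value of $\varphi_n$ would persist over a window of linear length, which exponential growth rates can detect.

**Upper bound.** Suppose $\varphi_n\ge\gamma+3\varepsilon$ for infinitely many $n$, with $\varepsilon>0$. Let $\eta=\min(1,\varepsilon/D)$ and $m=\lfloor\eta n\rfloor$. For $n\le k\le n+m$, $\varphi_k\ge\varphi_n-D(k-n)/n\ge\gamma+2\varepsilon$. So $b_{n+m}\ge(\gamma+2\varepsilon)^mb_n$. But (2) gives $b_{n+m}\le e^{o(n)}b_nb_m$, and $b_m\le(\gamma+\varepsilon)^m$ for large $m$. As $m$ is linear in $n$, this is a contradiction for large $n$.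

**Lower bound.** For $\gamma=0$ nothing is needed, since $\varphi_n>0$. Let $\gamma>0$ and suppose $\varphi_n\le\gamma-3\varepsilon$ for infinitely many $n$, where $0<3\varepsilon<\gamma$. Choose $\eta\in(0,1/2)$ with $D\eta/(1-\eta)\le\varepsilon$, and $m=\lfloor\eta n\rfloor$. For $n-m\le k\le n$, (8) gives $\varphi_k\le\varphi_n+Dm/(n-m)\le\gamma-2\varepsilon$. So $b_n\le(\gamma-2\varepsilon)^mb_{n-m}$. But $b_n/b_{n-m}=\gamma^me^{o(n)}$ by Proposition 3, a contradiction for large $n$. $\square$

So Theorem 1 follows once (H) is verified for a suitable choice of $s,d,M$.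

## 7. Linearly many moves when $\gamma=0$: depth-first search and repeated subtrees

If $\mathcal A$ contained all paths, then $a_n\ge n!/2$ and $\gamma\ge1$. So when $\gamma=0$, some path with $\ell$ vertices is not in $\mathcal A$, and $\ell\ge2$ as $\mathcal A_1\ne\emptyset$. A graph in $\mathcal A$ then has a depth-first-search tree of bounded height, so large size forces high branching, and high branching forces repetition.

Let $d=\ell$ and $M=h^2+2h+d+4$. Define $s_1=1$ and, for $j\ge2$, $B_j=2M\,2^\ell\,t(s_{j-1})$ and $s_j=1+B_js_{j-1}$; this sequence increases. Put $s=s_\ell$, $B=\max_{2\le j\le\ell}B_j$ and $t=t(s)$.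

**Proposition 10.** If the path on $\ell$ vertices is not in $\mathcal A$, then with these parameters there is $c>0$ with $J(G)\ge cn$ for all $G\in\mathcal A_n$, $n>s$. In particular (H) holds when $\gamma=0$.

*Proof.* **Step 1: subtrees are pieces.** Let $F$ be a depth-first-search spanning forest of $G$. Every edge of $G$ joins an ancestor to a descendant, and root-to-leaf paths have at most $\ell-1$ vertices, since they are paths in $G$. Add a virtual root $R$ joined to all roots, giving a tree $\hat F$. The *height* of a node is the number of nodes on a longest downward path from it, so leaves have height $1$ and $R$ has height at most $\ell$. For a non-virtual node $u$, the vertex set $Q$ of the subtree at $u$ is connected in $G$, and $N_G(Q)$ consists of proper ancestors of $u$ in $F$, of which there are at most $\ell$. So $Q$ is an $N_G(Q)$-piece if $|Q|\le s$.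

**Step 2: find the branching.** Call a node of height $j$ *bounded* if all its children are bounded and it has at most $B_j$ children; leaves are bounded. By induction a bounded node of height $j$ has a subtree of at most $s_j\le s$ nodes. So $R$ is unbounded, as $n>s$. Parents of unbounded nodes are unbounded. For an unbounded node $u$ let $j(u)\ge2$ be its height and $c_u$ the number of its bounded children. Let $\omega\ge1$ be the number of unbounded nodes without unbounded children; such a node has $c_u>B_{j(u)}$. Every unbounded node is an ancestor of, or equal to, one of these, so there are at most $\ell\omega$ unbounded nodes. Put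
$$S=\sum_{u:\,c_u>B_{j(u)}}c_u\ \ge\ \omega .$$
Every vertex is unbounded or lies in the subtree of a bounded child of an unbounded node. So
$$n\le\ell\omega+s\sum_uc_u\le\ell\omega+s(\ell\omega B+S)\le(\ell+s\ell B+s)S .$$

**Step 3: find the repetition.** Let $c_u>B_j$ with $j=j(u)$. The subtrees at the bounded children of $u$ are pieces with at most $s_{j-1}$ vertices, whose sets $N$ consist of $u$ and its ancestors in $F$ or some of them ($N=\emptyset$ if $u=R$). They fall into at most $2^\ell t(s_{j-1})$ classes, a class being a pair ($N$, type). Classes containing fewer than $2M$ of them contain fewer than $B_j$ in total. Call $N$ *good* if $m_N(\kappa)\ge2M$ for some type $\kappa$. Since $c_u\ge B_j+1$, at least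
$$c_u-B_j\ge\frac{c_u}{B_j+1}\ge\frac{c_u}{B+1}$$
of these pieces are $N$-pieces for good $N$. Distinct nodes give distinct pieces, so $\sum_{N\text{ good}}|m_N|\ge S/(B+1)$.

**Step 4: count weight.** For good $N$ let $\kappa^*$ maximize $m_N$. Then $m_N(\kappa^*)\ge\max(2M,|m_N|/t)$, so
$$\Psi(m_N)\ge\frac{m_N(\kappa^*)\cdot m_N(\kappa^*)/2}{|m_N|}\ge\frac{|m_N|}{2t^2}.$$
Hence $J(G)\ge S/(2t^2(B+1))\ge cn$ with $c=1/\big(2t^2(B+1)(\ell+s\ell B+s)\big)$. $\square$

The same forest shows which classes are concerned.

**Proposition 11.** Either $\gamma=0$, which holds if and only if some path is not in $\mathcal A$, or $\gamma\ge1$.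

*Proof.* If no path is excluded, $\gamma\ge1$ as above. Let the path on $\ell$ vertices be excluded. Given the forest $F$ of Step 1, $G$ is determined by the set of ancestors adjacent to each vertex. So $a_n\le2^{\ell n}f_n$, where $f_n$ counts labelled rooted forests whose root-to-leaf paths have fewer than $\ell$ vertices. With $T_1(z)=z$ and $T_{k+1}(z)=ze^{T_k(z)}$, the exponential generating function of $f_n$ is $e^{T_{\ell-1}(z)}$, which is entire. So $(f_n/n!)^{1/n}\to0$ and $\gamma=0$. $\square$

## 8. Linearly many moves when $\gamma>0$: planting repetitions at bounded sites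

When long paths are allowed, single graphs with few moves may exist, and we must show that they are rare. Suppose $J(G)$ is small. We cut $G$ into bounded chunks, choose $k=\lfloor\delta n\rfloor$ of linearly many chunks, and plant a repetition in each by a minor operation. The choice contributes a factor $(\beta/\delta)^k$, with $\beta$ fixed. If afterwards $J$ is still small, the planted spots can be found again among few candidates, at a cost of only $e^{O(k)}$. For small $\delta$ the gain wins, so graphs with small $J$ are few. The loss of vertices is harmless because $b_{n-j}$ and $b_n$ differ only by $e^{O(j)+o(n)}$. This is where $\gamma>0$ is used.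

Take $s=1$, $d=h$, $M=h^2+3h+4$ and $M'=2M$. There is only the type $\kappa_1$. So $m_N$ is now a number, the number of vertices with neighborhood exactly $N$, and
$$J(G)=\sum_{|N|\le d}(m_N-M)^++\sum_P(q_P-M)^+ .$$

### 8.1 Covers by bounded sets

**Lemma 12.** For $r\ge r_0=(20c_0)^2$, every $G\in\mathcal A$ with $n$ vertices has sets $V_1,\dots,V_p$ covering $V(G)$, each edge inside some $V_i$, with $|V_i|\le r$ and $\sum|V_i|\le n+8c_0n/\sqrt r$.

*Proof.* Let $\xi(n)$ be the largest, over $K_h$-minor-free graphs with $n$ vertices, of the minimum of $\sum|V_i|-n$ over covers with the first three properties. For $n\le r$, one set suffices and $\xi(n)=0$. We show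
$$\xi(n)\le\frac{8c_0n}{\sqrt r}-4c_0\sqrt n\qquad(n\ge r/4).$$
For $r/4\le n\le r$ the right side is at least $0$. Let $n>r$. Take (AST), $U_i=Y_i\cup X$ and $n_i=|U_i|$. Every edge lies inside $U_1$ or $U_2$, so the union of covers of $G[U_1]$ and $G[U_2]$ is a cover of $G$. We have $n\le n_1+n_2\le n+c_0\sqrt n$. As $c_0\sqrt n\le n/20$, also $n_i\le\frac23n+\frac1{20}n\le\frac34n$, and so $n_i\ge n/4\ge r/4$. Now $\sqrt{n_1}+\sqrt{n_2}\ge\sqrt{n_1}+\sqrt{n-n_1}$ with $n_1\in[n/4,3n/4]$. By concavity this is smallest at the ends, so $\sqrt{n_1}+\sqrt{n_2}\ge\frac{1+\sqrt3}2\sqrt n>1.36\sqrt n$. By induction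
$$\xi(n)\le c_0\sqrt n+\xi(n_1)+\xi(n_2)\le c_0\sqrt n+\frac{8c_0(n+c_0\sqrt n)}{\sqrt r}-5.44\,c_0\sqrt n\le\frac{8c_0n}{\sqrt r}-4c_0\sqrt n,$$
since $8c_0/\sqrt r\le0.4$. $\square$

**Lemma 13.** Let $\Gamma$ be a $K_h$-minor-free bipartite graph with parts $S,\mathcal I$. All but at most $c_h|S|$ vertices of $\mathcal I$ have degree at most $h-2$, and these remaining vertices can be chosen to have at most $2^{2c_h}|S|+1$ distinct neighborhoods.

*Proof.* Start with the empty graph on $S$. While some unused $v\in\mathcal I$ has two neighbors $x,y\in S$ that are non-adjacent in the current graph on $S$, contract $vx$ to $x$ and call $v$ used. Each step adds an edge on $S$ and does not change the neighborhoods of the unused vertices, and we always have a minor of $\Gamma$. By (M) at most $c_h|S|$ vertices get used. At the end, the neighborhood of each unused $v$ is a clique in the final graph $\Gamma^*$ on $S$. With $v$ it forms a clique in a minor of $\Gamma$, so $\deg v\le h-2$. By (M) every nonempty subgraph of $\Gamma^*$ has a vertex of degree at most $2c_h$. So its vertices can be ordered such that each has at most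 $2c_h$ later neighbors. A nonempty clique is given by its first vertex and a set of later neighbors of it, so there are at most $2^{2c_h}|S|$ of them. One more neighborhood may be empty. $\square$

### 8.2 Sites

The purpose here is to find linearly many disjoint bounded places where a repetition can be planted. Constants:
$$R'=2M'+2M'^3,\quad E_1=c_h+M'2^{2c_h},\quad E_2=(c_h+1)(E_1+1),\quad R=E_2R'.$$
Let the integer $r\ge r_0$ be so large that, with $\eta=8c_0/\sqrt r$, we have $\eta\le1$ and $R(2\eta+4/r)+\eta\le1/4$.

**Step 1: interiors.** For $G\in\mathcal A_n$ take the cover of Lemma 12. While two of the sets have size at most $r/2$, replace them by their union. Then all but at most one set have more than $r/2$ elements, so $p\le1+2(1+\eta)n/r\le1+4n/r$. Let $\partial_i$ be the set of vertices of $V_i$ that lie in another $V_j$ too, and $W_i=V_i\setminus\partial_i$. An edge with an end in $W_i$ lies inside $V_i$. So the $W_i$ are disjoint and pairwise non-adjacent, $N_G(W_i)\subseteq\partial_i$, and no $\partial_i$ meets any $W_j$.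

**Step 2: good indices.** If a vertex lies in $\mu\ge2$ of the sets, then $\mu\le2(\mu-1)$; so $\sum|\partial_i|\le2\eta n$ and $\sum|W_i|\ge(1-\eta)n$. Call $i$ *good* if $|W_i|\ge R(|\partial_i|+1)$. The other indices contribute at most $R(2\eta n+4n/r+1)$ to $\sum|W_i|$. So for large $n$ the good ones contribute at least $n/2$, and since $|W_i|\le r$ there are at least $\beta n$ good indices, where $\beta=1/(2r)$.

**Step 3: a configuration at each good index.** Let $i$ be good, $\tau=|\partial_i|$, and let $Q_1,\dots,Q_q$ be the components of $G[W_i]$, so $N_G(Q_j)\subseteq\partial_i$. The bipartite graph on $\partial_i\cup\{Q_1,\dots,Q_q\}$ with $Q_j\sim x$ if and only if $x\in N_G(Q_j)$ is a minor of $G$. Apply Lemma 13 to it. If $q\ge c_h\tau+M'(2^{2c_h}\tau+1)$, then by pigeonhole: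

* **($\alpha$)** some $M'$ of the $Q_j$ have the same neighborhood $N$, and $|N|\le h-2\le d$.

Otherwise $q\le E_1(\tau+1)$, and by (M) for this bipartite graph $\sum_j(|N_G(Q_j)|+1)\le c_h(q+\tau)+q\le E_2(\tau+1)$, while $\sum_j|Q_j|=|W_i|\ge E_2R'(\tau+1)$. By averaging:

* **($\beta$)** some $Q=Q_j$ has $|Q|\ge R'(|N_G(Q)|+1)$.

Fix, as a function of $G$, exactly $\lceil\beta n\rceil$ good indices, and for each of them a configuration ($\alpha$) or ($\beta$), called a *site*. The *affected sets* of a site are the $M'$ sets $Q_j$ in case ($\alpha$) and the single set $Q$ in case ($\beta$).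

### 8.3 The operation at a site

At a site we perform a minor operation that creates a repetition of size $M'$. Every contracted set keeps the label of one of its vertices. Some vertices are called *markers*.

**Case ($\alpha$).** Contract each of the $M'$ sets $Q_j$ to one of its vertices $v_j$, and put $Q_j^*=\{v_j\}$. Now $v_1,\dots,v_{M'}$ have neighborhood exactly $N$. All $v_j$ are markers.

**Case ($\beta$).** Let $t'=|N_G(Q)|$ and let $T$ be a spanning tree of $G[Q]$. Delete all other edges inside $Q$, and for each $x\in N_G(Q)$ all but one edge from $x$ to $Q$. Let $\mathrm{Att}\subseteq Q$ be the set of ends in $Q$ of the kept edges, and $Z$ the minimal subtree of $T$ containing $\mathrm{Att}$ (any single vertex if $t'=0$). Let $Z_0$ be $\mathrm{Att}$ together with the vertices of degree at least $3$ in $Z$ ($Z_0=Z$ if $t'=0$). For $t'\ge1$ all leaves of $Z$, or its only vertex, are in $\mathrm{Att}$, and a tree with at least two vertices has fewer vertices of degree at least $3$ than leaves. So $|Z_0|\le2(t'+1)$. The components of $Z-Z_0$ are paths whose vertices have degree $2$ in $Z$. Suppressing these vertices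 turns $Z$ into a tree on $Z_0$, and different paths give different edges of it, so there are at most $2(t'+1)$ paths.

* **($\beta_1$)** One of these paths has at least $M'$ vertices. Contract every component of $T-Z$ into its attachment vertex in $Z$. The vertices of this path now have degree $2$.

Otherwise $|Z|\le|Z_0|+2(t'+1)(M'-1)\le2M'(t'+1)$. As $|Q\setminus Z|\ge(R'-2M')(t'+1)$, some $z\in Z$ has a forest of components of $T-Z$ hanging at $z$ with at least $(R'-2M')/(2M')=M'^2$ vertices in total. A hanging forest with no downward path of more than $M'$ vertices and with fewer than $M'$ leaves has at most $M'(M'-1)<M'^2$ vertices. So one of the following occurs.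

* **($\beta_2$)** There is a downward path from $z$ with at least $M'+1$ vertices below $z$, ending at a leaf of $T$. Contract every component of $T-(Z\cup\text{path})$ into its attachment vertex. The path vertices below $z$, except the last, now have degree $2$; there are at least $M'$ of them.
* **($\beta_3$)** There are at least $M'$ leaves of $T$ below $z$. Keep $M'$ of them. Contract the rest of the forest hanging at $z$ into $z$ (it is connected together with $z$, as only leaves were left out), and all other components of $T-Z$ into their attachment vertices. Now $z$ has $M'$ neighbors of degree $1$.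

Let $Q^*\subseteq Q$ be the image of $Q$. It is connected. Since $\mathrm{Att}\subseteq Z\subseteq Q^*$, its neighborhood in the new graph is $N_G(Q)$. Vertices of $Q^*\setminus\mathrm{Att}$ have no neighbors outside $Q^*$, so the degrees stated above are degrees in the new graph. The marker is one vertex of $Q^*$: one of the at least $M'$ consecutive degree-2 vertices, or one of the $M'$ leaves.

Operations at different sites do not interfere, since the $W_i$ are disjoint, pairwise non-adjacent, and disjoint from all $\partial_j$. For a set $\mathcal K$ of $k$ sites let $H=H(G,\mathcal K)\in\mathcal A$ be the result of all $k$ operations.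

**Candidates.** Let $\mathrm{Cand}(H)$ be the set of vertices $v$ with $\deg v\le d$ and $m_{N(v)}\ge M'$, together with the vertices of threads with at least $M'$ vertices. All markers are in $\mathrm{Cand}(H)$. Since $x\le2(x-M)$ for $x\ge M'=2M$, we have $|\mathrm{Cand}(H)|\le2J(H)$. Apply Lemma 6 with $D$ the union of all affected sets of $\mathcal K$ and their neighborhoods, and $D'=D\cap V(H)$. Each site lies in its $V_i$, so $|D|,|D'|\le rk$; vertices outside $D$ keep their neighborhoods. This gives
$$J(H)\le J(G)+2Lrk, \tag{10}$$
where $L$ does not depend on $r$.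

### 8.4 Decoding and counting

**Proposition 14.** If $\gamma>0$, then (H) holds for $s=1$, $d=h$, $M=h^2+3h+4$.

*Proof.* **Step 1: decoding.** We show that $H$ together with the following data determines the pair $(G,\mathcal K)$.

* The set of markers, a subset of $\mathrm{Cand}(H)$.
* For each marker $v$ (there are at most $M'k$, one per affected set) the following bounded information. First, the connected set $Q^*\ni v$. It has at most $r$ vertices, all of $H$-degree less than $r$, because $Q^*$ and its neighbors lie in one $V_i$; so by the walk argument of Section 4 there are at most $r^{2r}$ possibilities. Second, the number (less than $r$) of labels lost there. Third, the edges of $G$ incident with $Q=Q^*\cup\{\text{lost labels}\}$. They all lie inside $Q\cup N_H(Q^*)$, since $N_H(Q^*)=N_G(Q)$; they are given as a graph on this set of at most $r$ vertices, enumerated in increasing order of label.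
* The set of lost labels with an ordering; the list is distributed to the markers in increasing order of marker label.

Edges of $G$ not incident with an affected set are exactly the edges of $H$ not incident with any $Q^*$. So the data recover $G$ and all affected sets. They recover $\mathcal K$ too, since the sites are a fixed function of $G$ and affected sets of different sites lie in different $W_i$. If $j$ labels are lost, then $j\le rk$; there are $n!/(n-j)!$ ordered lists of lost labels, and for each of them $a_{n-j}$ graphs $H$.

**Step 2: counting.** Let $0<\delta<\min(\beta,1/(2r))$, $k=\lfloor\delta n\rfloor$ and $\mathcal B_n=\{G\in\mathcal A_n:J(G)<\delta n\}$. Let $C_8$, which depends on $r$ but not on $\delta$, bound the number of possibilities for the information at one marker. For $G\in\mathcal B_n$, (10) gives $|\mathrm{Cand}(H)|\le2\delta n+4Lrk$, so there are at most $2^{2\delta n+4Lrk}$ choices for the marker set. Counting the pairs $(G,\mathcal K)$ with $G\in\mathcal B_n$,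
$$|\mathcal B_n|\binom{\lceil\beta n\rceil}k\le\sum_{j\le rk}\frac{n!}{(n-j)!}\,a_{n-j}\,2^{2\delta n+4Lrk}\,C_8^{M'k}. \tag{11}$$
Since $\binom{\lceil\beta n\rceil}k\ge(\beta n/k)^k\ge(\beta/\delta)^k$ and $k\le\delta n$,
$$\frac{|\mathcal B_n|}{n!}\le(rk+1)\Big(\frac\delta\beta\Big)^ke^{C_9\delta n}\max_{j\le rk}b_{n-j},$$
with $C_9$ independent of $\delta$.

**Step 3: use $\gamma>0$.** By Proposition 3, $b_{n-j}\le b_n\,e^{j|\log\gamma|+o(n)}$ uniformly for $j\le n/2$, and $rk\le r\delta n\le n/2$. As $k\ge\delta n-1$,
$$\frac{|\mathcal B_n|}{a_n}\le\exp\big(-\delta n\log(\beta/\delta)+C_{10}\delta n+o(n)\big),$$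
with $C_{10}=C_9+r|\log\gamma|$ independent of $\delta$. Choose $\delta$ with $\log(\beta/\delta)>C_{10}+2$. Then $|\mathcal B_n|\le e^{-\delta n}a_n$ for large $n$, which is (H) with $c=\delta$. $\square$

**Proof of Theorem 1.** Condition (H) holds by Proposition 10 if $\gamma=0$ and by Proposition 14 if $\gamma>0$. Propositions 8 and 9 give $\varphi_n\to\gamma$, that is, $|\mathcal A_n|/(n|\mathcal A_{n-1}|)\to\gamma<\infty$. $\blacksquare$

In particular, for every class as in Theorem 1 there is $D$ such that (8) holds for all large $n$; and (2) holds for all $n,m\ge1$, that is, $b_{n+m}\le b_nb_m\,e^{O(\sqrt{n+m}\log(n+m))}$.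

## 9. Weights $\lambda^{e(G)}\nu^{k(G)}$

For $\lambda,\nu>0$ let $\tau(G)=\lambda^{e(G)}\nu^{k(G)}$, where $e(G)$ is the number of edges and $k(G)$ the number of components.

> **Theorem 2.** For $\mathcal A$ as in Theorem 1 and all $\lambda,\nu>0$, let $a_n=\sum_{G\in\mathcal A_n}\tau(G)$. Then $a_n/(n\,a_{n-1})$ converges to a finite limit.

Theorem 1 is the case $\lambda=\nu=1$.

*Proof.* Put $b_n=a_n/n!>0$ with the new $a_n$, define $g,\varphi_n,\gamma$ from it as before, and replace numbers of graphs by sums of $\tau$ throughout. Let $\Lambda\ge1$ denote a constant, possibly different at each occurrence, depending on $\lambda,\nu$ and previous constants. We go through the proof and treat each point where $\tau$ enters.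

**Step 1: Lemma 2(a).** Deleting a vertex of degree at most $2c_h$ changes $e$ and $k$ by at most $2c_h+1$ each. So $\tau(G)\le\Lambda\tau(G-v)$, and $b_k\le\Lambda k^{2c_h}b_{k-1}\le k^{C_0}b_{k-1}$ for $k\ge2$ with a larger $C_0$.

**Step 2: Lemma 2(b) and Proposition 3.** Let $G_1=G[P\cup S]$ and $G_2=G[Q\cup S]$. By (M), $0\le e(G_1)+e(G_2)-e(G)=e(G[S])\le c_h|S|$. The components of $G$ missing $S$ are exactly the components of $G_1$ or $G_2$ missing $S$, each occurring once, because there is no $P$–$Q$ edge. Each of $G,G_1,G_2$ has at most $|S|$ components meeting $S$. So $|k(G_1)+k(G_2)-k(G)|\le2|S|$, and $\tau(G)\le\Lambda^{|S|}\tau(G_1)\tau(G_2)$. In the proof of Lemma 2(b) the summands get an extra factor $\Lambda^\sigma$ with $\sigma\le c\sqrt N$, so (2) holds with a new $C$. Proposition 3 uses only (2) and is unchanged.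

**Step 3: moves.** Down moves, their weights and $J$ are unchanged, and so is Lemma 4, which does not involve weights. Give each up move $\mu$ from $H$ to $G$ the new weight $\tilde w(\mu)=w(\mu)\tau(G)/\tau(H)$, and let $I(H)$ be the new total. The ratio $\tau(G)/\tau(H)$ is as follows.

* Type B: $e$ grows by $1$ and $k$ is unchanged, so the ratio is $\lambda$.
* Type A with $|Q|=1$: it is $\lambda^{|N|}$, times $\nu$ if $N=\emptyset$.
* Type A with $|Q|\ge2$: contraction does not change $k$, and $e(G)-e(H)$ is the difference of the edge numbers of the types $\kappa$ and $\kappa'$. So it is a power of $\lambda$ with bounded exponent determined by $\kappa',\kappa$.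

Multiplying (7) through by these factors, for every isomorphism-invariant $F\ge0$,
$$\frac1{(n+1)!}\sum_{G\in\mathcal A_{n+1}}\tau(G)J(G)F(G)=\frac1{n!}\sum_{H\in\mathcal A_n}\tau(H)\sum_{\mu\text{ up from }H}\tilde w(\mu)F(H^\mu). \tag{12}$$

**Step 4: Lemmas 5 and 6.** The formula of Lemma 5 holds with the first term of (4) multiplied by a bounded coefficient depending only on $|N|$, with $\rho_N(\kappa',\kappa)$ multiplied by a bounded coefficient depending only on $\kappa',\kappa$, and with $\theta(P)$ multiplied by $\lambda$. So (5) holds with a new $C_2$. In the proof of Lemma 6, the functions $\Phi_N$ are still sums of boundedly many terms of the same form with bounded coefficients that depend only on $N$ and the types. The thread part of $I$ is $\lambda$ times the old one. So Lemma 6 and (6) hold with new constants.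

**Step 5: Propositions 8 and 9.** Let (H) now say that the graphs $G\in\mathcal A_n$ with $J(G)<cn$ have total $\tau$-weight at most $e^{-cn}a_n$, and let $\mathbb E$ be the expectation for $H\in\mathcal A_n$ chosen with probability $\tau(H)/a_n$. The proof of Proposition 8 uses only (5), (6), (H), the positivity of the up weights, and (7), and it works word for word with (12) in place of (7). Proposition 9 uses only (8), (2) and Proposition 3.

**Step 6: (H) for $\gamma=0$.** If all paths are in $\mathcal A$, then $a_n\ge\frac{n!}2\lambda^{n-1}\nu$ and $\gamma\ge\lambda>0$. So $\gamma=0$ implies that a path is excluded. Then Proposition 10 gives $J(G)\ge cn$ for every $G\in\mathcal A_n$, $n>s$.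

**Step 7: (H) for $\gamma>0$.** The operation at a site changes $e$ by at most $r^2$, since it happens inside one $V_i$. It does not change the number of components, since each affected connected set $Q$ is replaced by a connected set with the same neighborhood. So $\tau(G)\le\Lambda^k\tau(H)$ for $H=H(G,\mathcal K)$, where $k$ is the number of sites in $\mathcal K$. Summing $\tau(G)$ over the pairs $(G,\mathcal K)$ with $G\in\mathcal B_n$ and using the decoding, (11) holds with $|\mathcal B_n|$ replaced by $\sum_{G\in\mathcal B_n}\tau(G)$, with the weighted $a_{n-j}$, and with $C_8$ enlarged to absorb $\Lambda^k$. The enlarged $C_8$ still does not depend on $\delta$, so Steps 2 and 3 of the proof of Proposition 14 apply and give (H).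

Hence $\varphi_n\to\gamma$, that is, $a_n/(n\,a_{n-1})$ converges to $\gamma<\infty$. $\blacksquare$
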